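# Perfect images of discretely generated spaces

All spaces are Hausdorff. A subspace $D$ of $X$ is discrete if every point of $D$ is isolated in $D$; nothing is said about $D$ being closed in $X$. Thus $\{1/i : i\ge 1\}$ is a discrete subspace of $\mathbb R$, and $0$ is in its closure.

## 1. Perfect maps whose fibers have at most $n$ points

**Definition.** A space $X$ is *discretely generated* if for every $A\subseteq X$
$$\overline A=\bigcup\{\overline D : D\subseteq A,\ D \text{ a discrete subspace of } X\}.$$
It is *weakly discretely generated* if for every $A\subseteq X$ that is not closed there is a discrete $D\subseteq A$ with $\overline D\setminus A\ne\emptyset$.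

The first property says that discrete subsets of $A$ reach every point of $\overline A$. The second says only that they reach some point outside $A$, when there is one. The first implies the second: if $A$ is not closed, pick $x\in\overline A\setminus A$ and a discrete $D\subseteq A$ with $x\in\overline D$.

**Example.** Every first-countable space is discretely generated. If $x\in\overline A\setminus A$, choose distinct points $a_i\in A$ converging to $x$. Separate $a_i$ from $x$ by disjoint open sets; the one around $x$ contains all but finitely many $a_l$, so the one around $a_i$ contains only finitely many of them, and we may shrink it so that it contains only $a_i$. So $\{a_i\}$ is discrete and has $x$ in its closure. (If $x\in A$, then $D=\{x\}$ works. This trivial case recurs below.)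

**Example of the opposite behavior.** Suppose a nonempty space $Y$ has no isolated points and all its discrete subspaces are closed in $Y$. Then $Y$ is not weakly discretely generated. Indeed $A=Y\setminus\{p\}$ is not closed, but each discrete $D\subseteq A$ has $\overline D=D\subseteq A$. We shall build such a $Y$.

**Definition.** A map $f:X\to Y$ is *perfect* if it is continuous, closed and surjective and all fibers $f^{-1}(y)$ are compact. Then $Y$ is a *perfect image* of $X$.

For example, $x\mapsto|x|$ from $[-1,1]$ onto $[0,1]$ is perfect. The continuous bijection $[0,1)\to S^1$, $x\mapsto e^{2\pi i x}$, has one-point fibers but is not closed, hence not perfect.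

We use closedness in the following textbook form. *A surjection $f:X\to Y$ is closed if and only if for all $y\in Y$ and all open $W\supseteq f^{-1}(y)$ there is an open $V\ni y$ with $f^{-1}(V)\subseteq W$.* If $f$ is closed, take $V=Y\setminus f(X\setminus W)$. Conversely, let $F$ be closed and $y\notin f(F)$. Apply the condition to $W=X\setminus F$; the resulting $V$ misses $f(F)$.

The question of this lecture has two versions. Let $Y$ be a perfect image of $X$.

1. If $X$ is discretely generated, must $Y$ be discretely generated?
2. If $X$ is weakly discretely generated, must $Y$ be weakly discretely generated?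

This is Problem 5.3 of "Topologies Generated By Discrete Subspaces", http://hrcak.srce.hr/file/7860.

If $f$ is injective, then $f$ is a homeomorphism and there is nothing to do. The next easy case is that of fibers with at most $n$ points, $n$ fixed. Let us see what one tries for question 1. Let $y\in\overline A\setminus A$ in $Y$. Choose one point $s(a)\in f^{-1}(a)$ for each $a\in A$ and let $S=\{s(a):a\in A\}$. As $f$ is closed, $f(\overline S)$ is a closed set containing $A$, so some $x\in\overline S$ has $f(x)=y$. As $X$ is discretely generated, there is a discrete $D\subseteq S$ with $x\in\overline D$. Then $y\in\overline{f(D)}$ by continuity. One would like $f(D)$ to be discrete.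

It need not be. Let $Y=\{0\}\cup\{1/i:i\ge1\}$ with the usual topology, let $X=Y\times\{0,1\}$ and let $f$ be the projection. The set $D=\{(0,1)\}\cup\{(1/i,0):i\ge 1\}$ is discrete and has one point in each fiber, but $f(D)=Y$ is not discrete. The trouble is visible: the fiber over $0$ contains the point $(0,0)$ of $\overline D\setminus D$. So $(0,1)$ is isolated in $D$, but *another point of its fiber* is a limit of $D$.

If a fiber over $a\in f(D)$ has no such second point, then $a$ is isolated in $f(D)$, as we shall see. If it has one, we keep $a$, discard $s(a)$, and start again inside the closed set $\overline D\setminus D$, where the fiber over $a$ has at least one point less. When the fibers have at most two points, the second round leaves exactly one point in each remaining fiber, and the trouble cannot recur. In general one needs at most $n$ rounds.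

**Theorem B.** Let $X$ be discretely generated and $f:X\to Y$ a continuous closed surjection ($X,Y$ Hausdorff). If $A\subseteq Y$, $y\in\overline A$ and $\sup_{a\in A}|f^{-1}(a)|<\infty$, then $y\in\overline D$ for some discrete $D\subseteq A$. In particular, if $|f^{-1}(y)|\le n$ for all $y\in Y$ and some fixed $n$, then $Y$ is discretely generated.

*Proof.* Let $n=\sup_{a\in A}|f^{-1}(a)|$. If $y\in A$, take $D=\{y\}$. Let $y\notin A$ and suppose, toward a contradiction, that $y\notin\overline D$ for every discrete $D\subseteq A$.

**Step 1: what the induction carries.** For $i=0,\dots,n$ we construct $A_i\subseteq A$ and a closed $F_i\subseteq X$ with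
$$y\in\overline{A_i},\qquad 1\le|F_i\cap f^{-1}(a)|\le n-i\quad\text{for all }a\in A_i. \tag{1}$$
For $i=n$ this is absurd, because $A_n\neq\emptyset$ (its closure contains $y$) and $1\le 0$ is false. Start with $A_0=A$, $F_0=X$.

**Step 2: pull back and push forward.** Given $A_i,F_i$ with $i<n$, choose $s(a)\in F_i\cap f^{-1}(a)$ for $a\in A_i$ and put $S=\{s(a):a\in A_i\}$. The set $f(\overline S)$ is closed and contains $A_i$, so it contains $y$. Pick $x\in\overline S$ with $f(x)=y$ and a discrete $D\subseteq S$ with $x\in\overline D$. Put $A^*=f(D)\subseteq A_i$. By continuity, $y\in\overline{A^*}$. Note that $D$ has exactly one point over each $a\in A^*$, namely $s(a)$.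

**Step 3: the new closed set.** For $d\in D$ there is an open $U$ with $U\cap D=\{d\}$. Since $U$ is open, $U\cap\overline D\subseteq\overline{U\cap D}=\overline{\{d\}}=\{d\}$. So each $d\in D$ has an open neighborhood $U$ with $U\cap\overline D=\{d\}$. Removing all these neighborhoods from $\overline D$ leaves $\overline D\setminus D$. Hence $F_{i+1}:=\overline D\setminus D$ is closed in $X$.

**Step 4: the untroubled points form a discrete set.** Let
$$A'=\{a\in A^*: f^{-1}(a)\cap F_{i+1}=\emptyset\}.$$
Let $a\in A'$ and take an open $U$ with $U\cap\overline D=\{s(a)\}$. Since $f^{-1}(a)\cap\overline D=\{s(a)\}$, we have $f^{-1}(a)\subseteq U\cup(X\setminus\overline D)$. As $f$ is closed, there is an open $V\ni a$ with $f^{-1}(V)\subseteq U\cup(X\setminus\overline D)$. If $b\in V\cap A^*$, then $s(b)\in\overline D\cap f^{-1}(V)\subseteq U$, so $s(b)=s(a)$ and $b=a$. Thus $V\cap A'=\{a\}$, and $A'$ is discrete.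

**Step 5: continue with the troubled points.** By assumption $y\notin\overline{A'}$. Put $A_{i+1}=A^*\setminus A'$. From $y\in\overline{A^*}=\overline{A'}\cup\overline{A_{i+1}}$ we get $y\in\overline{A_{i+1}}$. For $a\in A_{i+1}$ the set $F_{i+1}\cap f^{-1}(a)$ is nonempty by the definition of $A'$. It is contained in $(F_i\cap f^{-1}(a))\setminus\{s(a)\}$, because $\overline D\subseteq F_i$ and $s(a)\in D$. So it has at most $n-i-1$ points, and (1) holds for $i+1$.

This proves the first statement. If all fibers have at most $n$ points, it applies to every $A$ and every $y\in\overline A$, and $Y$ is discretely generated. $\blacksquare$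

## 2. Finite fibers with no common bound

What changes if the fibers are finite, but not boundedly so? Each round of the induction costs one point per fiber. Without a bound, every $A_i$ may be nonempty, no round is the last one, and the sets $A_i$ shrink; nothing keeps a point alive in all of them. The induction gives no contradiction.

It does tell us where to look. Suppose all fibers are finite, $X$ is discretely generated and $f$ is continuous, closed and onto, and no discrete subset of $A$ has $y\in\overline A$ in its closure. By Theorem B, applied to $\{a\in A:|f^{-1}(a)|\le N\}$, the point $y$ is not in the closure of this set, for any $N$. So the sizes of the fibers must tend to infinity as one approaches $y$ inside $A$. A set where this happens at every point is $\mathbb Q$, with the fiber over $p$ having as many points as the denominator of $p$: in a bounded interval only finitely many rationals have denominator at most $N$.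

**Theorem A.** There are (in ZFC) countable Hausdorff spaces $X,Y$ and a perfect map $f:X\to Y$ with all fibers finite such that

* $X$ is discretely generated (hence weakly discretely generated);
* $Y$ has no isolated points and every discrete subspace of $Y$ is closed in $Y$. Hence $Y$ is not weakly discretely generated, and so not discretely generated.

So the answer to both questions is *no*. By Theorem B, "finite fibers" in this counterexample cannot be improved to "fibers of size at most $n$" for a fixed $n$. Two limits should be stated at once: the spaces are not claimed to be regular, and neither the question restricted to regular spaces nor the analogue of Theorem B for weak discrete generation is settled here.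

The rest of the lecture proves Theorem A. The plan is as follows. Cut a punctured neighborhood of each $p\in\mathbb Q$ into $n(p)$ sectors, all accumulating at $p$, and let the $k$-th point of the fiber over $p$ see only the $k$-th sector. A set $D\subseteq X$ with one point $(e,t(e))$ over each $e\in E$ is discrete as soon as $E$ misses, near each $e$, the *single* sector $t(e)$; the image $E$ may still accumulate at $e$ along the $n(e)-1$ other sectors. If $n(e)$ were bounded, finitely many such losses would use up all sectors, in agreement with Theorem B. With $n(e)$ unbounded, a loss of one sector per point can be afforded.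

## 3. Sectors at a rational point

"Open" and "closed" refer to the usual topology of $\mathbb Q$ unless another space is named. We write $\omega=\{0,1,2,\dots\}$. For $p\in\mathbb Q$ let $n(p)\ge1$ be the denominator of $p$ in lowest terms. On every nonempty open set $n$ is unbounded, since a bounded interval contains infinitely many rationals but only finitely many with denominator at most $N$.

Put $c_j=\sqrt2\cdot2^{-j}$ for $j\in\omega$, and
$$R_j(p)=\{q\in\mathbb Q:c_{j+1}<|q-p|<c_j\},\qquad B_m(p)=\{q\in\mathbb Q:|q-p|<c_m\}.$$
For $0\le k<n(p)$ define the *sector*
$$V_m(p,k)=\bigcup\{R_j(p): j\ge m,\ j\equiv k \pmod{n(p)}\}.$$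
Because the $c_j$ are irrational, no rational $q$ has $|q-p|=c_j$. So the annuli $R_j(p)$ are clopen and pairwise disjoint, and we can read off:

* $B_m(p)$ is the disjoint union of $\{p\}$ and the sets $V_m(p,k)$, $k<n(p)$;
* $V_m(p,k)$ is open, does not contain $p$, and decreases as $m$ grows;
* $V_m(p,k)\cap V_{m'}(p,k')=\emptyset$ if $k\neq k'$;
* $V_m(p,k)\cup\{p\}$ is closed, since its complement is the union of the open set $\{q:|q-p|>c_0\}$ and the remaining $R_j(p)$.

For $S\subseteq\mathbb Q$ and $p\in\mathbb Q$ (in $S$ or not) we record the sectors along which $S$ accumulates at $p$: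
$$L_p(S)=\{k<n(p): S\cap V_m(p,k)\neq\emptyset\text{ for all }m\}.$$
This is a local notion:
$$L_p(S\cap O)=L_p(S)\quad\text{if } O \text{ is open and } p\in O, \tag{2}$$
because $V_m(p,k)\subseteq B_m(p)\subseteq O$ for all large $m$, and $V_m(p,k)$ decreases with $m$.

**Example.** If $p$ is an integer, then $n(p)=1$ and the only sector is $V_m(p,0)=B_m(p)\setminus\{p\}$. For $p=\frac12$ there are two sectors, made of the even and of the odd annuli. Since $c_{j+1}=2^{-j-1/2}<2^{-j}<2^{-j+1/2}=c_j$, we have $p+2^{-j}\in R_j(p)$. So for $S=\{\frac12+4^{-i}:i\ge1\}$, whose points lie in $R_2(\frac12),R_4(\frac12),\dots$, we get $L_{1/2}(S)=\{0\}$.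

## 4. The spaces $X_{\mathcal J}$ and $Y_{\mathcal J}$ over an ideal of subsets of $\mathbb Q$

Here an *ideal* is a family $\mathcal J$ of subsets of $\mathbb Q$ that is closed under subsets and finite unions and contains all finite sets. Its members are the sets we regard as small. Each ideal gives a pair of spaces.

**The space $Y_{\mathcal J}$** is the set $\mathbb Q$ with base $\{O\setminus C:O\text{ open},\ C\in\mathcal J\}$. This family covers $\mathbb Q$ and is closed under finite intersections, since $(O\setminus C)\cap(O'\setminus C')=(O\cap O')\setminus(C\cup C')$. The topology refines the usual one, so $Y_{\mathcal J}$ is Hausdorff. The sets $B_m(p)\setminus C$ with $C\in\mathcal J$, $p\notin C$, form a neighborhood base at $p$.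

**The space $X_{\mathcal J}$** is the set $\{(p,k):p\in\mathbb Q,\ 0\le k<n(p)\}$, with $f(p,k)=p$, and with base consisting of the sets
$$N(p,k,m,C)=\{(p,k)\}\cup f^{-1}\bigl(V_m(p,k)\setminus C\bigr),\qquad m\in\omega,\ C\in\mathcal J.$$
The topology does not split the neighborhoods of $p$ in $Y_{\mathcal J}$ evenly: over a point $q\ne p$ of the $k$-th sector, with $q\notin C$, the *whole* fiber of $q$ is near $(p,k)$.

**Lemma 1.** For every ideal $\mathcal J$, the sets $N(p,k,m,C)$ are a base of a topology, and the sets $N(q,l,m,C)$ are a neighborhood base at $(q,l)$. The spaces $X_{\mathcal J}$ and $Y_{\mathcal J}$ are countable and Hausdorff, and $f:X_{\mathcal J}\to Y_{\mathcal J}$ is perfect with finite fibers.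

*Proof.* Countability and $|f^{-1}(p)|=n(p)<\infty$ are clear.

**Step 1: the base.** Let $(q,l)\in N(p,k,m,C)$. If $q=p$, then $l=k$, since $p\notin V_m(p,k)$. If $q\neq p$, then $q\in V_m(p,k)\setminus C$. Choose $m'$ with $B_{m'}(q)\subseteq V_m(p,k)$. Then $V_{m'}(q,l)\setminus C\subseteq V_m(p,k)\setminus C$, and $q\in V_m(p,k)\setminus C$ as well, so $N(q,l,m',C)\subseteq N(p,k,m,C)$. In both cases a member of the family that contains $(q,l)$ contains some $N(q,l,m',C')$. Finally,
$$N(q,l,m_1,C_1)\cap N(q,l,m_2,C_2)\supseteq N(q,l,\max(m_1,m_2),C_1\cup C_2).$$
This gives both assertions about the family.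

**Step 2: continuity.** Let $f(p,k)=p\in O\setminus C$ and choose $m$ with $B_m(p)\subseteq O$. Then $N(p,k,m,C)\subseteq f^{-1}(O\setminus C)$, because $p\in O\setminus C$ and $V_m(p,k)\setminus C\subseteq O\setminus C$.

**Step 3: $X_{\mathcal J}$ is Hausdorff.** Points in different fibers are separated because $Y_{\mathcal J}$ is Hausdorff and $f$ is continuous. For $k\ne l$ the sets $N(p,k,0,\emptyset)$ and $N(p,l,0,\emptyset)$ are disjoint, because $V_0(p,k)$ and $V_0(p,l)$ are disjoint and neither contains $p$.

**Step 4: $f$ is closed.** Let $W\supseteq f^{-1}(p)$ be open. For each $k<n(p)$ choose $N(p,k,m_k,C_k)\subseteq W$. There are finitely many $k$, so $m=\max_km_k$ exists and $C=\bigcup_kC_k\setminus\{p\}$ is in $\mathcal J$. Since $p\notin V_m(p,k)$, we have $V_m(p,k)\setminus C\subseteq V_{m_k}(p,k)\setminus C_k$ for each $k$. As $B_m(p)=\{p\}\cup\bigcup_kV_m(p,k)$, it follows that $f^{-1}(B_m(p)\setminus C)\subseteq W$. The set $B_m(p)\setminus C$ is an open neighborhood of $p$ in $Y_{\mathcal J}$, so $f$ is closed by the criterion of Section 1. $\blacksquare$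

## 5. Three conditions on the ideal that give Theorem A

It remains to choose $\mathcal J$. Consider these conditions.

* **(J1)** $\mathcal J$ is an ideal, and it contains no nonempty open set.
* **(J2)** *Locality.* If every $a\in D$ has an open neighborhood $O_a$ with $D\cap O_a\in\mathcal J$, then $D\in\mathcal J$.
* **(J3)** *Thinning.* If $S\notin\mathcal J$ and $t:S\to\omega$ satisfies $t(q)<n(q)$ for all $q$, then there are $E\subseteq S$ with $E\notin\mathcal J$ and numbers $m_e$ $(e\in E)$ such that $E\cap V_{m_e}(e,t(e))=\emptyset$ for all $e\in E$.

**Lemma 2.** If (J1) and (J2) hold, then $Y_{\mathcal J}$ has no isolated points and every discrete subspace of $Y_{\mathcal J}$ is closed in $Y_{\mathcal J}$. Hence $Y_{\mathcal J}$ is not weakly discretely generated, and so not discretely generated.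

*Proof.* Let $D\subseteq Y_{\mathcal J}$ be discrete and $a\in D$. There are $m$ and $C\in\mathcal J$ with $D\cap(B_m(a)\setminus C)=\{a\}$, so $D\cap B_m(a)\subseteq C\cup\{a\}\in\mathcal J$. By (J2), $D\in\mathcal J$. So $\mathbb Q\setminus D$ is a basic open set of $Y_{\mathcal J}$, and $D$ is closed.

If $p$ were isolated, then $B_m(p)\setminus C=\{p\}$ for some $m$ and some $C\in\mathcal J$, so $B_m(p)\subseteq C\cup\{p\}\in\mathcal J$, against (J1). The last sentence is the second example of Section 1, together with the fact that discrete generation implies weak discrete generation. $\blacksquare$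

**Lemma 3.** If (J1), (J2) and (J3) hold, then $X_{\mathcal J}$ is discretely generated.

*Proof.* Let $P\subseteq X_{\mathcal J}$ and $(p,k)\in\overline P$. If $(p,k)\in P$, take $D=\{(p,k)\}$. Assume $(p,k)\notin P$. Put $S=f(P)$ and choose $t(q)$ with $(q,t(q))\in P$ for each $q\in S$.

**Step 1: $S$ is large in the sector $k$ at $p$.** For every $m$ we have $S\cap V_m(p,k)\notin\mathcal J$. Otherwise $C=S\cap V_m(p,k)$ may be used in a neighborhood, and $N(p,k,m,C)=\{(p,k)\}\cup f^{-1}(V_m(p,k)\setminus S)$ misses $P$, a contradiction.

**Step 2: $S$ is large in infinitely many annuli.** Let $J$ be the set of all $j\equiv k\pmod{n(p)}$ with $S\cap R_j(p)\notin\mathcal J$. For every $m$ there is $j\in J$ with $j\ge m$. Otherwise each point of $S\cap V_m(p,k)$ lies in an open set $R_j(p)$ with $S\cap R_j(p)\in\mathcal J$, and (J2) gives $S\cap V_m(p,k)\in\mathcal J$, against Step 1.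

**Step 3: thin out inside each annulus.** For $j\in J$ apply (J3) to $S\cap R_j(p)$ and the restriction of $t$. We get $E_j\subseteq S\cap R_j(p)$ with $E_j\notin\mathcal J$ and numbers $m_e$ $(e\in E_j)$ with $E_j\cap V_{m_e}(e,t(e))=\emptyset$. Put
$$D=\{(e,t(e)):e\in E_j,\ j\in J\}\subseteq P.$$

**Step 4: $D$ is discrete.** Let $e\in E_j$ and choose $m\ge m_e$ with $B_m(e)\subseteq R_j(p)$. A point of $D\cap N(e,t(e),m,\emptyset)$ other than $(e,t(e))$ has the form $(e',t(e'))$ with $e'\in V_m(e,t(e))\subseteq R_j(p)$. The annuli at $p$ are disjoint, so $e'\in E_j$. Thus $e'\in E_j\cap V_{m_e}(e,t(e))=\emptyset$, a contradiction.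

**Step 5: $(p,k)\in\overline D$.** Let $N(p,k,m,C)$ be given. By Step 2 choose $j\in J$ with $j\ge m$. Since $E_j\notin\mathcal J$, there is $e\in E_j\setminus C$. Then $e\in R_j(p)\setminus C\subseteq V_m(p,k)\setminus C$, so $(e,t(e))\in D\cap N(p,k,m,C)$. $\blacksquare$

So *Theorem A follows once we have an ideal with (J1), (J2), (J3).* Let us test the obvious candidates.

**Finite sets.** (J1) holds, but (J2) fails for $D=\mathbb Z$. In fact finite sets are closed, so $Y_{\mathcal J}$ is $\mathbb Q$ with its usual topology, which is discretely generated.

**Nowhere dense sets.** This is the natural larger choice. (J1) holds. So does (J2): if $D$ is dense in a nonempty open $U$, pick $a\in D\cap U$; then $D\cap O_a$ is dense in $U\cap O_a$, so it is not nowhere dense. Hence $Y_{\mathcal J}$ behaves as we want. But (J3) fails completely. If $E$ is dense in a nonempty open $U$ and $e\in E\cap U$, then $V_{m}(e,t(e))\cap U$ is open and nonempty for every $m$, so $E$ meets it.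

And $X_{\mathcal J}$ really is bad for this ideal. Let $D\subseteq X_{\mathcal J}$ be discrete and $H=f(D)$. For each $(e,l)\in D$ there are $m$ and a nowhere dense $C$ with $D\cap N(e,l,m,C)=\{(e,l)\}$, so $H\cap V_m(e,l)\subseteq C$. If $H$ were dense in a nonempty open $U$, take $(e,l)\in D$ with $e\in U$; then $H$ would be dense in the nonempty open set $V_m(e,l)\cap U$, while $H\cap V_m(e,l)\subseteq C$ is nowhere dense. So $H\in\mathcal J$. Now if $(q,l)\notin D$, the neighborhood $N(q,l,0,H)$ misses $D$, so $D$ is closed. Also $X_{\mathcal J}$ has no isolated points: $N(e,l,m,C)=\{(e,l)\}$ would mean $V_m(e,l)\subseteq C$. So $X_{\mathcal J}$ itself is not weakly discretely generated.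

The lesson is exact. Sectors are open, and a somewhere dense set cannot avoid an open set near its own points. Some nowhere dense sets must count as large. Largeness should not be measured by density, but by *the number of sectors along which a set accumulates at its own points*, and in such a way that the loss of one sector at every point is harmless.

## 6. Rich sets and the ideal $\mathcal I$

**Definition.** A set $S\subseteq\mathbb Q$ is *rich* if for every open $O$ with $O\cap S\ne\emptyset$ and every $N\in\mathbb N$ there is $q\in O\cap S$ with $|L_q(S)|\ge N$. Let $\mathcal I$ be the family of all $S\subseteq\mathbb Q$ that have no nonempty rich subset.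

The empty set is rich. A set $R$ with an isolated point $q$ is never rich: take $O$ with $O\cap R=\{q\}$; then $L_q(R)=\emptyset$. So every discrete subset of $\mathbb Q$ is in $\mathcal I$, since all its nonempty subsets have isolated points.

**(R1)** *If $S$ is rich and $O$ is open, then $S\cap O$ is rich.* Let $O'$ be open and meet $S\cap O$. Since $S$ is rich, there is $q\in S\cap O\cap O'$ with $|L_q(S)|\ge N$, and $L_q(S\cap O)=L_q(S)$ by (2).

**(R2)** *Every nonempty open subset of $\mathbb Q$ is rich, so it is not in $\mathcal I$. Finite sets are in $\mathcal I$.* Let $O$ be open and $q\in O$. All sectors $V_m(q,k)$ are nonempty, so $L_q(\mathbb Q)=\{0,\dots,n(q)-1\}$, and $L_q(O)=L_q(\mathbb Q)$ by (2). So $|L_q(O)|=n(q)$, and $n$ is unbounded on each nonempty open subset of $O$. If $S$ is finite, then all $L_q(S)$ are empty, so neither $S$ nor any nonempty subset of it is rich.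

**(R3)** *$\mathcal I$ is closed under subsets and finite unions.* For subsets this is clear.

**Step 1: set-up.** Suppose $S,T\in\mathcal I$ and $S\cup T$ contains a nonempty rich set $R$. Replacing $S,T$ by $S\cap R,T\cap R$, which are still in $\mathcal I$, we may assume $R=S\cup T$. If $S=\emptyset$, then $T=R$ is nonempty and rich, a contradiction. So $S\neq\emptyset$, and $S$ is not rich because $S\in\mathcal I$. Hence there are an open $O$ and $N$ with $O\cap S\ne\emptyset$ and $|L_q(S)|<N$ for all $q\in O\cap S$.

**Step 2: points with many sectors avoid $S$.** We claim that *every $q\in O\cap R$ with $|L_q(R)|\ge N$ lies in $T\setminus S$.* If $q\in S$, then $|L_q(S)|<N\le|L_q(R)|$, so there are $k\in L_q(R)\setminus L_q(S)$ and $m$ with $V_m(q,k)\cap S=\emptyset$. Then $V_m(q,k)\cap R$ is nonempty, rich by (R1), and contained in $T$. This contradicts $T\in\mathcal I$.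

**Step 3: the same for $T$.** The set $O\cap R\supseteq O\cap S$ is nonempty and $R$ is rich, so points $q$ as in the claim exist, and $O\cap T\neq\emptyset$. As a nonempty member of $\mathcal I$, the set $O\cap T$ is not rich. So there are an open $O'$, which we may take inside $O$, and $N'$ such that $O'\cap T\ne\emptyset$ and $|L_q(O\cap T)|<N'$ for all $q\in O'\cap T$. By (2), $L_q(O\cap T)=L_q(T)$ for these $q$.

**Step 4: contradiction.** Since $O'\cap R\neq\emptyset$, there is $q\in O'\cap R$ with $|L_q(R)|\ge\max(N,N')$. By the claim $q\in T$, so $|L_q(T)|<N'\le|L_q(R)|$. Choose $k\in L_q(R)\setminus L_q(T)$ and $m$ with $V_m(q,k)\cap T=\emptyset$. Then $V_m(q,k)\cap R$ is nonempty, rich by (R1), and contained in $S$. This contradicts $S\in\mathcal I$.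

**(R4)** *Locality: if every $a\in D$ has an open neighborhood $O_a$ with $D\cap O_a\in\mathcal I$, then $D\in\mathcal I$.* If $R\subseteq D$ is nonempty and rich, pick $a\in R$. Then $R\cap O_a$ is nonempty, rich by (R1), and contained in $D\cap O_a$, a contradiction.

By (R2) and (R3) the family $\mathcal I$ satisfies (J1), and (R4) is (J2). Only thinning is left.

## 7. Giving up one sector at every point

**Main Lemma.** Let $C\subseteq\mathbb Q$ be nonempty and rich, and let $t:C\to\omega$ satisfy $t(q)<n(q)$ for all $q$. Then there are a nonempty rich $E\subseteq C$ and numbers $m_e$ $(e\in E)$ such that $E\cap V_{m_e}(e,t(e))=\emptyset$ for all $e\in E$.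

We build $E$ point by point. Two demands compete. Each new point must stay out of the forbidden sectors of all old points, and its own forbidden sector must avoid the old points. At the same time $E$ must accumulate at each of its points $e$ along *every* sector in $L_e(C)$ except $t(e)$. While $E$ is under construction $L_e(E)$ is not known, so we control $L_e(C)$ instead; at the end the two differ by at most one element of $L_e(C)$.

*Proof.* We construct distinct $e_0,e_1,\dots\in C$ and numbers $m_0,m_1,\dots$ with $|L_{e_i}(C)|\ge2$ and
$$e_j\notin V_{m_i}(e_i,t(e_i))\quad\text{for all } i\neq j. \tag{3}$$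

**Step 1: bookkeeping.** We need an enumeration of all triples $(i,k,s)\in\omega^3$ in which the triple treated at step $j$ has $i\le j$. List all triples in any order, and at step $j$ treat the first triple on the list that has $i\le j$ and has not been treated. There always is one, since infinitely many triples have $i=0$. Every triple gets its turn: from step $i$ on it is eligible, and it can be delayed only by the finitely many triples before it on the list.

**Step 2: start.** Since $C$ is nonempty and rich, there is $e_0\in C$ with $|L_{e_0}(C)|\ge2$. Put $m_0=0$.

**Step 3: room around $e_i$.** At step $j$ we have $e_0,\dots,e_j$, $m_0,\dots,m_j$ and the current triple $(i,k,s)$. If $k\notin L_{e_i}(C)\setminus\{t(e_i)\}$, replace $k$ by some element of this set; it is nonempty since $|L_{e_i}(C)|\ge2$. For $l\le j$, $l\neq i$, the point $e_i$ is not in $V_{m_l}(e_l,t(e_l))\cup\{e_l\}$, by (3) and distinctness. This set is closed (Section 3). So there is $m\ge s$ such that $B_m(e_i)$ is disjoint from all these finitely many sets.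

**Step 4: the new point.** Since $k\in L_{e_i}(C)$, the set $C\cap V_m(e_i,k)$ is nonempty, and it is rich by (R1). So it contains a point $q$ at which it accumulates along at least $s+2$ sectors; by (2) this says $|L_q(C)|\ge s+2$. Put $e_{j+1}=q$.

The point $q$ is new: $q\ne e_l$ for $l\neq i$ because $e_l\notin B_m(e_i)$, and $q\neq e_i$ because $e_i\notin V_m(e_i,k)$. So we may choose $m_{j+1}$ with $c_{m_{j+1}}<|q-e_l|$ for all $l\le j$.

**Step 5: (3) is preserved.** For $l\le j$, $l\ne i$, we have $q\notin V_{m_l}(e_l,t(e_l))$ by the choice of $m$. Further $q\notin V_{m_i}(e_i,t(e_i))$, because $q\in V_m(e_i,k)$ and $k\ne t(e_i)$. Conversely, $e_l\notin V_{m_{j+1}}(q,t(q))$ for $l\le j$, because this sector lies in $B_{m_{j+1}}(q)$, which does not contain $e_l$.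

**Step 6: the set $E$.** Let $E=\{e_i:i\in\omega\}$ and $m_{e_i}=m_i$. By (3), and because $e\notin V_{m_e}(e,t(e))$, we have $E\cap V_{m_e}(e,t(e))=\emptyset$ for all $e\in E$.

Let $i\in\omega$, $k\in L_{e_i}(C)\setminus\{t(e_i)\}$ and $s\in\omega$. When the triple $(i,k,s)$ is treated, $k$ is not replaced, and the new point lies in $V_m(e_i,k)\subseteq V_s(e_i,k)$. So
$$\text{there is } q\in E\cap V_s(e_i,k)\ \text{ with } |L_q(C)|\ge s+2. \tag{4}$$
As $s$ is arbitrary, $L_e(E)\supseteq L_e(C)\setminus\{t(e)\}$ for all $e\in E$. In particular $|L_e(E)|\ge|L_e(C)|-1$.

**Step 7: $E$ is rich.** Let $O$ be open, $e_i\in O$, and $N\in\mathbb N$. Take $s\ge N$ with $B_s(e_i)\subseteq O$ and any $k\in L_{e_i}(C)\setminus\{t(e_i)\}$. By (4) there is $q\in E\cap V_s(e_i,k)\subseteq E\cap O$ with $|L_q(C)|\ge N+2$, so $|L_q(E)|\ge N+1$ by Step 6. $\blacksquare$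

**Remark.** Apply the lemma with $C=\mathbb Q$. The resulting $E$ is rich, and it is nowhere dense, since it misses the nonempty open sets $V_m(e,t(e))$ for all $m\ge m_e$ and all $e\in E$, which by Section 5 no somewhere dense set can do. So $\mathcal I$ does not contain all nowhere dense sets. This is what the failed attempt of Section 5 asked for.

**Proof of Theorem A.** First, $\mathcal I$ satisfies (J3). Let $S\notin\mathcal I$ and let $t:S\to\omega$ satisfy $t(q)<n(q)$. By the definition of $\mathcal I$ there is a nonempty rich $C\subseteq S$. The Main Lemma for $C$ and the restriction of $t$ to $C$ gives a nonempty rich $E\subseteq C\subseteq S$ and numbers $m_e$ with $E\cap V_{m_e}(e,t(e))=\emptyset$ for all $e\in E$. As $E$ is nonempty and rich, $E\notin\mathcal I$.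

So $\mathcal I$ satisfies (J1), (J2) and (J3). Put $X=X_{\mathcal I}$ and $Y=Y_{\mathcal I}$. By Lemma 1, these are countable Hausdorff spaces and $f:X\to Y$ is perfect with finite fibers. By Lemma 3, $X$ is discretely generated, hence weakly discretely generated. By Lemma 2, $Y$ has no isolated points, every discrete subspace of $Y$ is closed in $Y$, and $Y$ is neither weakly discretely generated nor discretely generated. $\blacksquare$
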